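# Complete Kähler submanifolds with relative nullity of codimension two

A cylinder in $\mathbb R^3$ is a curve times a straight line. One dimension up, take a surface in $\mathbb R^{2+p}$ and multiply it by $\mathbb R^{m}$: the result is straight in all directions but two. These notes ask for the converse. Suppose a complete Kähler manifold of real dimension $2n$ is isometrically immersed in Euclidean space, and at each point there is a $(2n-2)$-dimensional space of tangent directions in which the second fundamental form does not see anything. Must the immersion be a surface times a Euclidean space? The statement is posed as a conjecture in the source "Luis A. FLORIT & Fangyang ZHENG" (https://aif.centre-mersenne.org/article/AIF_2007__57_1_155_0.pdf). The answer is yes, and the notes prove it. We begin with manifolds that are flat at no point, where the proof is short, and then see what flat regions destroy.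

## 1. Nullity, relative nullity, and manifolds with no flat point

Manifolds are connected and everything is $C^\infty$. On a Kähler manifold $M^{2n}$ the complex structure $J$ is orthogonal and $\nabla J=0$. Each $T_xM$ is a complex vector space via $J$, complex scalars act on tangent vectors in this sense, and parallel transport is unitary. We write $R(X,Y)=[\nabla_X,\nabla_Y]-\nabla_{[X,Y]}$, so $R(X,Y)J=JR(X,Y)$. For an isometric immersion $f:M\to\mathbb R^{q}$ with second fundamental form $\alpha$, recall the equations of Gauss and Codazzi,
$$\langle R(X,Y)Z,W\rangle=\langle\alpha(X,W),\alpha(Y,Z)\rangle-\langle\alpha(X,Z),\alpha(Y,W)\rangle,\qquad(\nabla_X\alpha)(Y,Z)=(\nabla_Y\alpha)(X,Z).$$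

**Definition (relative nullity).** The relative nullity of $f$ at $x$ is $\Delta^f_x=\{T\in T_xM:\alpha(T,X)=0\ \forall X\}$. Its real dimension is the index $\nu(x)$. The condition $\nu\ge 2n-2$ means $\nu(x)\ge 2n-2$ for every $x$.

**Definition (nullity).** The nullity of $R$ at $x$ is $\{T: R(T,\cdot)=0\}=\{T:R(X,Y)T=0\ \forall X,Y\}$. The two sets agree by the pair symmetry of $R$.

By the Gauss equation the relative nullity is contained in the nullity. They can differ: for the round cylinder $S^1\times\mathbb R\subset\mathbb R^3$ the relative nullity is the axis direction, while the nullity is the whole tangent plane because the surface is flat.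

**Definition (splitting).** For $f:M^{2n}\to\mathbb R^{2n+p}$ we say that $M^{2n}=\Sigma^2\times\mathbb R^{2n-2}$ and $f=f_1\times\iota$ split if $M$ is isometric to the Riemannian product of a connected surface $\Sigma^2$ and $\mathbb R^{2n-2}$, there is an isometric immersion $f_1:\Sigma^2\to\mathbb R^{2+p}$, and, after a rigid motion identifying $\mathbb R^{2n+p}=\mathbb R^{2+p}\times\mathbb R^{2n-2}$, one has $f(s,y)=(f_1(s),y)$.

For $n=1$ there is nothing to prove: $\Sigma=M$. **From now on $n\ge2$.** Here is the easy case.

**Proposition 1.** Let $f:M^{2n}\to\mathbb R^{2n+p}$ be an isometric immersion of a complete Kähler manifold with $\nu\ge 2n-2$, and suppose $R\ne0$ at every point. Then $M=\Sigma^2\times\mathbb R^{2n-2}$ and $f=f_1\times\iota$ split.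

Completeness matters. Let $M^4=\{z_1^2+z_2^2+z_3^2=0\}\setminus\{0\}\subset\mathbb C^3$. It is connected, being the image of $\mathbb C^2\setminus\{0\}$ under $(a,b)\mapsto(a^2-b^2,\,i(a^2+b^2),\,2ab)$. (Given $z$ in the cone, $z_1-iz_2=2a^2$ and $z_1+iz_2=-2b^2$ determine $a,b$ up to sign, and $(2ab)^2=-(z_1^2+z_2^2)=z_3^2$ lets us choose the signs.) The second fundamental form at $z$ vanishes exactly where the bilinear form $\sum v_iw_i$ does on $T_zM=\{v:\sum z_iv_i=0\}$. The kernel of that form on $T_zM$ is $\mathbb Cz$. So $\nu\equiv2=2n-2$, but the relative nullity $\mathbb Cz$ varies, so nothing splits off: a splitting would make one fixed plane the relative nullity at every point.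

## 2. The curvature nullity where the curvature does not vanish

We now work intrinsically and do not yet assume that $R$ vanishes nowhere, so that the results can be reused. **In Sections 2 to 9, $M^{2n}$ is a complete non-flat Kähler manifold whose curvature has nullity of dimension $\ge2n-2$ at every point.** Put $E=\{x:R_x\neq0\}$, a nonempty open set.

The nullity is $J$-invariant, because $R(X,Y)JT=JR(X,Y)T$. If its dimension is at least $2n-1$, its orthogonal complement has dimension at most $1$; as $R(X,Y)$ is alternating and depends only on the components of $X,Y$ in that complement, $R=0$. So on $E$ the nullity $\Delta$ has dimension exactly $2n-2$. It is the kernel of the bundle map $T\mapsto R(T,\cdot)$, of constant rank on $E$, hence a smooth complex distribution. Let $N=\Delta^\perp$, a complex line. On $E$ the tensor $R$ is determined by the sectional curvature of the plane $N$, which is $K=\frac12\mathrm{scal}$. The function $K=\frac12\mathrm{scal}$ is smooth on all of $M$ and $E=\{K\ne0\}$.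

**Proposition 2.** On $E$ the distributions $\Delta$ and $N$ are parallel. For $x\in E$ the map $\lambda_x=\exp_x|_{\Delta_x}:\Delta_x\cong\mathbb R^{2n-2}\to M$ is a totally geodesic isometric immersion with image in $E$, everywhere tangent to $\Delta$.

**Step 1: $\Delta$ has flat totally geodesic leaves.** Let $S',T$ be sections of $\Delta$ and apply the second Bianchi identity
$$(\nabla_{S'}R)(X,Y)+(\nabla_XR)(Y,S')+(\nabla_YR)(S',X)=0$$
to $T$. Expanding, $(\nabla_XR)(Y,S')T=\nabla_X(R(Y,S')T)-R(\nabla_XY,S')T-R(Y,\nabla_XS')T-R(Y,S')\nabla_XT$, and each term has $S'$ or $T$ in a slot of $R$, so it vanishes. The third term vanishes likewise. The first equals $-R(X,Y)\nabla_{S'}T$. Hence $R(X,Y)\nabla_{S'}T=0$ for all $X,Y$, i.e. $\nabla_{S'}T\in\Delta$: the distribution $\Delta$ is *autoparallel*. It is therefore integrable, its leaves are totally geodesic, and they are flat since $R(\Delta,\cdot)=0$. For $T\in\Delta$ the operator $\nabla_T$ preserves sections of $\Delta$, and hence sections of $N$.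

**Step 2: a Riccati equation for how $\Delta$ turns in the normal directions.** For $T\in\Delta$ define the *splitting tensor*
$$C_T:N\to N,\qquad C_TX=-(\nabla_XT)^N .$$
It is tensorial in $T$ because $(\nabla_X(hT))^N=h(\nabla_XT)^N$. As $\nabla J=0$, we have $C_{JT}=JC_T$. By Step 1, $\Delta$ is parallel on $E$ if and only if $C=0$.

In the cone example, let $T=z/r$, $r=|z|$, be the unit radial field. The position field $z$ satisfies $\nabla_Xz=X$, and $r$ is constant in directions of $N$, so $\nabla_XT=X/r$ and $C_T=-\frac1r\,\mathrm{Id}$. Note $(-1/r)'=(-1/r)^2$ along the ray. This is a general fact.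

Let $\gamma$ be a geodesic with velocity $T=\gamma'$ tangent to a leaf. Near any point of $\gamma$, extend $T$ to a section of $\Delta$ with $\nabla_TT=0$: extend the velocity to a section of $\Delta$ on a small hypersurface transverse to $\gamma$ and follow the geodesics, which stay tangent to $\Delta$. For a section $X$ of $N$,
$$\nabla_T\nabla_XT=R(T,X)T+\nabla_X\nabla_TT+\nabla_{[T,X]}T=\nabla_{[T,X]}T,\qquad[T,X]=\nabla_TX-\nabla_XT .$$
Take $N$-components. The left side gives $-\nabla_T(C_TX)$. The $N$-part of $[T,X]$ is $\nabla_TX+C_TX$, and the $\Delta$-part of $[T,X]$ contributes only to the $\Delta$-part of $\nabla_{[T,X]}T$ by Step 1. So $-\nabla_T(C_TX)=-C_T\nabla_TX-C_T^2X$, that is, along $\gamma$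
$$C'=C^2. \tag{1}$$
In parallel frames of $N$ let $A'=-CA$, $A(0)=I$. Then $A''=-C'A-CA'=-C^2A+C^2A=0$, so $A(t)=I-tC(0)$.

**Step 3: $K$ along a leaf.** For $T\in\Delta$ and $X,Y\in N$, the expansion used in Step 1 gives $(\nabla_XR)(Y,T)=-R(Y,\nabla_XT)=R(Y,C_TX)$ and $(\nabla_YR)(T,X)=-R(\nabla_YT,X)=R(C_TY,X)$. By Bianchi,
$$(\nabla_TR)(X,Y)=-R(Y,C_TX)-R(C_TY,X)=R(C_TX,Y)+R(X,C_TY)=\operatorname{tr}(C_T)\,R(X,Y),$$
since $R$ is alternating and $N$ is a plane. With $X,Y$ orthonormal and parallel along $\gamma$ this says $K'=K\operatorname{tr}C$. As $(\det A)'=-\operatorname{tr}C\,\det A$, the product $K\det A$ is constant: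
$$K(\gamma(t))\,\det(I-tC(0))=K(\gamma(0)). \tag{2}$$

**Step 4: the leaves are complete.** Let $x\in E$, $T\in\Delta_x$, $\gamma(t)=\exp_x(tT)$. Let $[0,b)$ be the maximal interval on which $\gamma(t)\in E$ and $\gamma'(t)\in\Delta$; it is nontrivial because leaves are totally geodesic. If $b<\infty$, let $t\to b$ in (2): the right side is not $0$, so $K(\gamma(b))\ne0$. Thus $\gamma(b)\in E$, and $\gamma'(b)\in\Delta$ by continuity. Then $\gamma$ stays in the leaf of $\gamma(b)$ a little longer, a contradiction. Replacing $T$ by $-T$, we see that $\gamma$ stays in $E$, tangent to $\Delta$, for all $t\in\mathbb R$.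

**Step 5: the complex structure forces $C=0$.** By Step 4, (2) holds for all real $t$, so $\det(I-tC_T)\ne0$ for all real $t$. Hence $C_T$ has no nonzero real eigenvalue. This alone does not give $C_T=0$: rotation by a right angle has $\det(I-tC)=1+t^2$. But we know it for every $T\in\Delta_x$, and $\Delta_x$ is complex. Identify $N_x=\mathbb C$ and write the real-linear map $C_T$ as $C_T\zeta=w\zeta+d\bar\zeta$. Since $C_{\cos\theta\,T+\sin\theta\,JT}=e^{i\theta}C_T$, choose $\theta$ with $u=e^{i\theta}w$ real. The map $\zeta\mapsto u\zeta+e^{i\theta}d\bar\zeta$ is symmetric with trace $2u$ and determinant $u^2-|d|^2$, so its eigenvalues $u\pm|d|$ are real. Both must be $0$. Hence $u=d=0$ and $C_T=0$. So $\Delta$, and with it $N$, is parallel on $E$.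

**Step 6: the exponential map of a leaf.** Let $x\in E$ and $T,W\in\Delta_x$. By Step 4, $\gamma(t)=\exp_x(tT)$ stays in $E$ tangent to $\Delta$. The field $t\mapsto d(\exp_x)_{tT}(tW)$ is a Jacobi field along $\gamma$, and $R(\gamma',\cdot)=0$, so it is affine in parallel frames: it equals $t$ times the parallel transport of $W$. Hence $d(\exp_x)_T(W)$ is the parallel transport of $W$, which lies in $\Delta$ and has norm $|W|$. So $\lambda_x$ is an isometric immersion tangent to $\Delta$, and it is totally geodesic as $\Delta$ is autoparallel. $\square$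

## 3. From a parallel distribution to a split immersion

**Lemma 3.** Let $\tilde\Sigma$ be a connected Riemannian manifold and $\tilde f:\tilde\Sigma\times\mathbb R^m\to\mathbb R^q\times\mathbb R^m$ an isometric immersion with $\tilde f(\sigma_0,y)=(0,y)$ for some $\sigma_0$ and all $y$. Then $\tilde f(\sigma,y)=(\tilde f_1(\sigma),y)$ with $\tilde f_1$ an isometric immersion.

*Proof.* One straight slice forces all others to be straight, by comparing distances to points far out on that slice. Write $\tilde f=(g,h)$. Isometric immersions do not increase distances, so for a unit vector $u\in\mathbb R^m$ and $s>0$, with $g,h$ evaluated at $(\sigma,y)$,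
$$|g|^2+|h|^2-2s\langle h,u\rangle+s^2=|\tilde f(\sigma,y)-\tilde f(\sigma_0,su)|^2\le d(\sigma,\sigma_0)^2+|y|^2-2s\langle y,u\rangle+s^2 .$$
Cancel $s^2$, divide by $s$, let $s\to\infty$: $\langle h,u\rangle\ge\langle y,u\rangle$. Replacing $u$ by $-u$ gives equality, so $h(\sigma,y)=y$. Now $1=|\partial_{y_i}\tilde f|^2=1+|\partial_{y_i}g|^2$, so $g$ depends only on $\sigma$, and it is an isometric immersion because $d\tilde f(X)=(dg(X),0)$ for $X\in T\tilde\Sigma$. $\square$

**Lemma 4.** Let $\pi:\tilde\Sigma\times\mathbb R^m\to M$ be the universal Riemannian cover and $f\circ\pi=\tilde f_1\times\mathrm{id}$. Then $M=\Sigma\times\mathbb R^m$ with $\Sigma=\tilde\Sigma/\Gamma$ for a group $\Gamma$ of isometries, and $f=f_1\times\iota$.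

*Proof.* A deck transformation $\varphi$ is an isometry with $f\pi\varphi=f\pi$; comparing last components, $y_i\circ\varphi=y_i$. An isometry maps $\operatorname{grad}(y_i\circ\varphi)$ to $\operatorname{grad}y_i$, so $d\varphi(\partial_{y_i})=\partial_{y_i}$ and $\varphi$ commutes with the translations of $\mathbb R^m$. Also $\varphi(\sigma,0)=(\psi(\sigma),0)$ for some map $\psi$. Hence $\varphi(\sigma,y)=(\psi(\sigma),y)$. The same applies to $\varphi^{-1}$, so $\psi$ is an isometry of $\tilde\Sigma$, and $\tilde f_1\psi=\tilde f_1$. The group $\Gamma$ of all these $\psi$ acts freely and properly discontinuously, because $\{\psi\times\mathrm{id}\}$ does so on the product. Thus $M=(\tilde\Sigma/\Gamma)\times\mathbb R^m$ and $\tilde f_1$ descends. $\square$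

**Proposition 5.** Suppose there is a parallel distribution $H$ on $M$ with $H=\Delta$ on $E$. Then:

(i) $H$ is complex, $R(H,\cdot)=0$, and the universal cover of $M$ is holomorphically isometric to $\tilde\Sigma^2\times\mathbb C^{n-1}$, the second factor being tangent to the lift of $H$;

(ii) if $f:M^{2n}\to\mathbb R^{2n+p}$ is an isometric immersion with $\nu\ge2n-2$, then $M=\Sigma^2\times\mathbb R^{2n-2}$ and $f=f_1\times\iota$ split.

*Proof of (i).* $H$ is $J$-invariant on $E$, and $H$ and $J$ are parallel, so $H$ is $J$-invariant everywhere. $R(H,\cdot)=0$ holds on $E$ because $H=\Delta$ there, and off $E$ because $R=0$ there. On the universal cover $\tilde M$, complete and simply connected, the lifts of $H^\perp$ and $H$ are complementary orthogonal parallel distributions. De Rham's theorem (Kobayashi–Nomizu, vol. I, Ch. IV.6) gives $\tilde M=\tilde\Sigma^2\times F$ isometrically, with complete simply connected factors tangent to $H^\perp$ and $H$. As $R(H,\cdot)=0$, $F$ is flat, so $F=\mathbb R^{2n-2}$ with coordinates $y_i$. The fields $\partial_{y_i}$ and $J\partial_{y_i}$ are parallel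 and tangent to $H$, so $J\partial_{y_i}=\sum_jc_{ij}\partial_{y_j}$ with constants $c_{ij}$; thus $J|_H$ turns $\mathbb R^{2n-2}$ into $\mathbb C^{n-1}$. On $H^\perp=T\tilde\Sigma$, $J$ is a parallel rotation by a right angle, independent of $y$, hence the complex structure of an orientation of $\tilde\Sigma$. So $\tilde M=\tilde\Sigma\times\mathbb C^{n-1}$ holomorphically.

*Proof of (ii).* At points of $E$ the relative nullity has dimension $\ge 2n-2$ and lies in $\Delta$, of dimension $2n-2$, so the two are equal. Take a point of $\tilde M$ over $E$ and the slice $\{\sigma_0\}\times\mathbb R^{2n-2}$ through it. The geodesics of the slice through that point project to geodesics of $M$ that start in $E$ tangent to $\Delta$; by Proposition 2 they stay in $E$. So the whole slice lies over $E$, and its tangent spaces are $H=\Delta$, the relative nullity. The slice is totally geodesic in $\tilde M$ and the second fundamental form of $\tilde f=f\circ\pi$ vanishes on its tangent vectors. Hence $\tilde f$ maps it as a totally geodesic isometric immersion of $\mathbb R^{2n-2}$, that is, affinely and isometrically.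 After a rigid motion $\tilde f(\sigma_0,y)=(0,y)$. Lemma 3 with $m=2n-2$, $q=p+2$ and then Lemma 4 conclude. $\square$

*Proof of Proposition 1.* The nullity contains the relative nullity, so its dimension is $\ge2n-2$, and $E=M$. By Proposition 2, $H=\Delta$ is parallel on $M$. Apply Proposition 5. $\square$

## 4. Flat regions, and why complex hyperplanes are better than real lines

What changes if $R$ may vanish? Proposition 2 still gives a parallel $\Delta$ on each component of $E$, with complete leaves. But two components may be separated by a flat region, where the nullity is the whole tangent space and points nowhere in particular. By Proposition 5 the question is now: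

> Does parallel transport, along every path in $M$ that begins and ends in $E$, carry $\Delta$ to $\Delta$?

Without the Kähler condition the answer can be no. Consider the graph in $\mathbb R^4$ of $u=\varphi(x_1,x_2)+\psi(x_1,x_3)$ with bump functions $\varphi,\psi$ supported in $x_1<0$ and $x_1>0$. Over the maximum of $\varphi$ the relative nullity is $\mathbb Re_3$, over that of $\psi$ it is $\mathbb Re_2$, and between them lies a flat slab $x_1\approx0$ (details in Section 11). The straight lines over the two bumps are skew, and never notice each other. In $\mathbb C^n$ this cannot occur for complex hyperplanes: two affine complex hyperplanes with linearly independent defining forms always meet, because $\omega(x)=c$, $\omega'(x)=c'$ has a solution. At a common point of two leaves $\Delta$ would have two values. That is the reason to hope, and this is what we shall prove.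

**Theorem A.** Let $f:M^{2n}\to\mathbb R^{2n+p}$ be an isometric immersion of a complete Kähler manifold with $\nu\ge2n-2$ ($n\ge1$, $p\ge0$). Then $M=\Sigma^2\times\mathbb R^{2n-2}$ and $f=f_1\times\iota$ split.

**Theorem B.** Let $M^{2n}$ be a complete non-flat Kähler manifold whose curvature tensor has nullity of dimension $\ge2n-2$ at every point. Then there is a parallel complex distribution $H$ on $M$, of real rank $2n-2$, with $R(H,\cdot)=0$. Consequently the universal cover of $M$ is holomorphically isometric to $\tilde\Sigma^2\times\mathbb C^{n-1}$.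

**Theorem C (complements, not needed for Theorem A).**
(i) The immersions in Theorem A are, up to congruence, exactly the $f_1\times\iota$ with $f_1:\Sigma^2\to\mathbb R^{2+p}$ an isometric immersion of a complete oriented surface. If $M$ is not flat, the distribution tangent to the Euclidean factor is unique and $M=\Sigma\times\mathbb C^{n-1}$ as Kähler manifolds.
(ii) For $n\ge3$, $\nu\ge2n-4$ does not imply that $f$ splits off $\mathbb R^{2n-4}$, even for holomorphic $f$.
(iii) "Kähler" cannot be dropped in Theorem A.

For $n=1$ Theorems A and B are trivial. The source quotes two special cases as known: Abe's theorem for holomorphic $f:M^{2n}\to\mathbb C^{n+p}$ with $\nu\ge2n-2$, and the Florit–Zheng theorem for $p=1$. Neither is used below. The one quoted theorem that we need is Hartman's cylinder theorem, recalled in Section 10.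

## 5. Leaves through the closure of the non-flat set

Leaves that meet need not meet inside $E$, and limits of points of $E$ will occur. So we extend $\Delta$ to the closed set $S=\overline E$.

Let $y\in S$, let $x_k\in E$ with $x_k\to y$, and pass to a subsequence with $\Delta_{x_k}\to\Pi$, a complex hyperplane of $T_yM$. Choose orthonormal bases of $\Delta_{x_k}$ converging to one of $\Pi$. They turn the $\lambda_{x_k}$ into maps $\mathbb R^{2n-2}\to M$ that converge smoothly on compact sets to $\lambda_\Pi=\exp_y|_\Pi$, because $\exp$ is smooth. Hence $\lambda_\Pi$ is an isometric immersion, maps straight lines to geodesics (so it is totally geodesic), and has image in $S$.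

**Step 1: $\Pi$ is unique.** Suppose $x_k,x_k'\to y$ in $E$ give limits $\Pi\ne\Pi'$. Distinct complex hyperplanes satisfy $\Pi+\Pi'=T_yM$. In a chart at $y$ put
$$F_k(v,v')=\lambda_{x_k}(v)-\lambda_{x_k'}(v'),\qquad F(v,v')=\lambda_\Pi(v)-\lambda_{\Pi'}(v')$$
for $v,v'$ near $0$ in $\mathbb R^{2n-2}$. Then $F_k\to F$ in $C^1$, $F(0,0)=0$, and $dF_{(0,0)}$ is surjective. Restrict to a linear complement $V$ of $\ker dF_{(0,0)}$, so that $B=dF_{(0,0)}|_V$ is invertible. The maps $\Phi_k(x)=x-B^{-1}F_k(x)$ satisfy $|d\Phi_k|\le\frac12$ on a fixed small ball of $V$ for large $k$, and $\Phi_k(0)=-B^{-1}F_k(0)\to0$. So for every small $r$ and large $k$, $\Phi_k$ is a contraction of the closed $r$-ball into itself, and its fixed point is a zero of $F_k$. We get zeros $(v_k,v_k')\to0$. At the common point $\lambda_{x_k}(v_k)=\lambda_{x'_k}(v'_k)\in E$ the two tangent spaces are close to $\Pi$ and $\Pi'$, hence distinct, yet both equal $\Delta$. Contradiction.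

Define $\Delta_y=\Pi$. On $E$ this is the old $\Delta$, by continuity.

**Step 2: the properties we shall use.**

* **(S1)** $\Delta$ is a continuous field of complex hyperplanes on $S$. Indeed, if $y_k\to y$ in $S$, pick $x_k\in E$ with $x_k$ near $y_k$ and $\Delta_{x_k}$ near $\Delta_{y_k}$, with errors tending to $0$; then $x_k\to y$, and every subsequential limit of $\Delta_{x_k}$ is $\Delta_y$.
* **(S2)** For $y\in S$, $\lambda_y=\exp_y|_{\Delta_y}$ is a totally geodesic isometric immersion of flat $\mathbb R^{2n-2}$ with image in $S$, the *leaf* of $y$. Its tangent space at $\lambda_y(v)$ is $\Delta_{\lambda_y(v)}$ (pass to the limit in the same statement for $x_k$). As the leaf is totally geodesic, $\Delta$ is invariant under parallel transport along curves in it. In particular, a geodesic tangent to $\Delta$ at one point of $S$ stays in $S$, tangent to $\Delta$, in both directions for all time, and $\Delta$ is parallel along it.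
* **(S3)** $R(T,\cdot)=0$ for $T\in\Delta_y$, $y\in S$ (by continuity), and $R=0$ on $M\setminus E$. Since $M\setminus E$ is closed and contains $M\setminus S$, any limit of points of $M\setminus S$ has $R=0$.

## 6. Mismatched geodesics and the triangle that shrinks to the crossing point

**Definition (mismatch).** A *mismatch* is a unit speed geodesic $\sigma:[0,\ell]\to M$, $\ell>0$, with $\sigma(0),\sigma(\ell)\in S$, such that parallel transport along $\sigma$ does *not* map $\Delta_{\sigma(0)}$ to $\Delta_{\sigma(\ell)}$.

We want to show that there are none. To measure the mismatch, let $\tau_t$ be parallel transport along $\sigma$ from $\sigma(0)$ to $\sigma(t)$. If $\sigma$ is a mismatch and $\sigma(t)\in S$, then $\sigma'(t)\notin\Delta_{\sigma(t)}$: otherwise by (S2) all of $\sigma$ lies in a leaf and $\Delta$ is parallel along it. So there is a unique complex linear form on $T_{\sigma(t)}M$ with kernel $\Delta_{\sigma(t)}$ and value $1$ on $\sigma'(t)$. Let $\omega_t$ be its pull-back to $T_{\sigma(0)}M$ by $\tau_t$. Then $\omega_t(\sigma'(0))=1$, so $|\omega_t|\ge1$ in the operator norm.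 Two such normalized forms are equal if and only if their kernels are, so a mismatch has $\omega_\ell\neq\omega_0$.

**The flat model.** Take $\mathbb C^n$, $\sigma(t)=te$ with $|e|=1$, and two hyperplanes: $\ker\omega_0$ through $0$, and $\ell e+\ker\omega_\ell$ through $\ell e$, where $\omega_0(e)=\omega_\ell(e)=1$. Put $\theta=\omega_\ell-\omega_0\ne0$ and $\delta=|\theta|$. A point $x$ lies on both if and only if $\omega_0(x)=0$ and $\omega_\ell(x)=\ell$, i.e. $\omega_0(x)=0$, $\theta(x)=\ell$. Let $\eta\in(\ker\theta)^\perp$ be the unit vector with $\theta(\eta)=\delta$ and put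
$$Q_0=\eta-\omega_0(\eta)e,\qquad Q_\ell=\eta-\omega_\ell(\eta)e,\qquad D=\ell/\delta .$$
Then $\omega_0(Q_0)=0$, $\omega_\ell(Q_\ell)=0$ and $Q_\ell-Q_0=-\delta e$. Since $\theta(e)=0$ we have $\theta(DQ_0)=D\delta=\ell$: the point $DQ_0$ lies on both hyperplanes. Now slide both endpoints towards it, $s\mapsto sQ_0$ in the first hyperplane and $s\mapsto\ell e+sQ_\ell$ in the second. The connecting vector is $(\ell-\delta s)e$. The segment keeps its direction and shrinks like the sections of a triangle, reaching length $0$ at the crossing point when $s=D$. The forms $\omega_0,\omega_\ell$ do not change, and $D$ becomes $D-s$. So $D$ is the time of crossing, and $D|Q_0|$ is the distance of that crossing point from $0$.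

**First attempt: a shortest mismatch.** In $M$ we cannot slide all the way, since the segment may run into curved regions. But we need not: suppose a mismatch $\sigma$ of *minimal length* exists. If $\sigma(t)\in S$ for some $0<t<\ell$, then $\omega_t\ne\omega_0$ or $\omega_\ell\ne\omega_t$, so one of the two pieces is a shorter mismatch. Hence $\sigma$ has its interior in $M\setminus S$, $R=0$ along it, and an infinitesimal slide as in the model shortens it (the computation is in Section 8). This contradicts minimality.

The argument stops at the word "exists". Along a sequence of mismatches with lengths tending to the infimum, nothing prevents the endpoints from escaping to infinity, or $\ell\to0$, or $|\omega_\ell-\omega_0|\to0$, so that the limit is no mismatch, or $\sigma'(0)$ from becoming tangent to $\Delta$ in the limit, so that the normalized forms blow up. So we add to the length terms that prevent all this, with weights for which cutting and sliding still win. Fix $x_0\in M$ and put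
$$D(\sigma)=\frac{\ell}{|\omega_\ell-\omega_0|},\qquad G(\sigma)=2\ell+D(\sigma)\,|\omega_0|+\tfrac12\,d(x_0,\sigma(0)). \tag{3}$$
The last term keeps endpoints in a compact set. A bound on $D(\sigma)$ keeps $|\omega_\ell-\omega_0|$ away from $0$ as long as $\ell$ is. The product $D|\omega_0|$ is there because the crossing distance $D|Q_0|$ of the model satisfies $|Q_0|\le|\omega_0|$ (proved in Section 8). So a bound on $G$ bounds the distance to the predicted crossing point, and it is this bound that excludes the two degenerations $\ell\to0$ and $\sigma'(0)$ tending to $\Delta$. That is the next lemma.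

## 7. Nearly degenerate mismatches make leaves cross

**Lemma 6.** There are no constant $C$ and sequence of mismatches $\sigma_k:[0,\ell_k]\to M$ with $\ell_k\le C$, $D(\sigma_k)|\omega_0^k|\le C$, $a_k:=\sigma_k(0)\to a$, $\sigma_k'(0)\to e$, $\ell_k\to\ell$, such that $\ell=0$ or $e\in\Delta_a$.

In such a situation the endpoint $b_k=\sigma_k(\ell_k)$ is close to the leaf of $a_k$. In coordinates around that leaf, the leaf of $b_k$ should be nearly an affine graph of small slope $\mu_k$, with a zero at bounded distance. The point is that errors are of order $\mu_k^2$, so the zero survives and the leaves really cross.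

*Proof.* Suppose there are, with $C\ge1$. We pass to subsequences freely. Constants $c$ and the symbols $O(\cdot)$ are uniform in $k$; they may depend on $C$ and on a compact ball $\mathcal B$ containing all $a_k$.

**Step 1: coordinates along a leaf in which the connection vanishes to second order.** For a unitary frame $I:\mathbb C^{n-1}\times\mathbb C\to T_yM$ let
$$\Psi_I(p,w)=\exp_{\exp_yI(p,0)}\bigl(P_p\,I(0,w)\bigr),$$
with $P_p$ parallel transport along $t\mapsto\exp_y(tI(p,0))$, $t\in[0,1]$. This is smooth in $(I,p,w)$. Let $\mathcal F$ be the set of frames with $y\in S\cap\mathcal B$ and $I(\mathbb C^{n-1}\times0)=\Delta_y$; it is compact by (S1). Let $I\in\mathcal F$. The connection of $TM$, pulled back to $\mathbb R^{2n-2}$ by $\lambda_y$, is flat by (S3), so for fixed $(\xi,\zeta)$ the field $p\mapsto P_pI(\xi,\zeta)$ is parallel along the leaf. As $\lambda_y$ is a totally geodesic isometric immersion, it maps constant fields to parallel fields. Therefore $d\Psi_I(p,0)=P_pI$, an isometry.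

By compactness of $\mathcal F\times\{|p|\le2C+4\}$ there is $\rho>0$ such that for all $I\in\mathcal F$ the map $\Psi_I$ is an immersion on a neighborhood of the *tube* $\{|p|\le2C+4,\ |w|\le\rho\}$, and Euclidean and pulled-back norms there are comparable up to a factor $2$. The Christoffel symbols $\Gamma$ of the pulled-back metric, and all their derivatives in $(p,w)$, are continuous in $(I,p,w)$, hence uniformly bounded on this compact set.

On $w=0$ we have $\Gamma_{pp}=\Gamma_{pw}=0$, since the coordinate frame is parallel along the leaf. Also $\Gamma_{ww}=0$ there, because $t\mapsto(p,tw)$ is a geodesic for every $w$, so the quadratic form $\Gamma_{ww}(p,0)(w,w)$ vanishes. As $\Gamma\equiv0$ on $w=0$, its $p$-derivatives vanish there too, and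
$$\partial_{w_i}\Gamma_{p_jm}=R(\partial_{w_i},\partial_{p_j})\partial_m=0\quad\text{on }w=0$$
for every index $m$, because $\partial_{p_j}\in\Delta$ there. Taylor's formula gives, uniformly,
$$|\Gamma_{pp}|,\ |\Gamma_{pw}|\le c|w|^2,\qquad|\Gamma_{ww}|\le c|w|. \tag{4}$$
For a geodesic $x=(p,w)$ of speed bounded in terms of $C$, the equation $x''=-\Gamma(x',x')$ and the connection matrix $\Gamma(x',\cdot)$ along it therefore satisfy
$$|x''|\le c\,(|w|^2+|w||w'|),\qquad|\Gamma(x',\cdot)|\le c\,(|w|^2+|w||w'|). \tag{5}$$
Use $\Psi_k=\Psi_{I_k}$ with $I_k\in\mathcal F$ at $a_k$ and $I_k\to I\in\mathcal F$. Curves below are lifted to the tube, where $\Psi_k$ is a local isometry.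

**Step 2: $\sigma_k$ is almost a straight segment.** Its lift starts at $(0,0)$ with velocity $(\xi_k,\zeta_k)$, $|\xi_k|^2+|\zeta_k|^2=1$, and $\zeta_k\ne0$ since $\sigma_k'(0)\notin\Delta$. Put $\varepsilon_k=\ell_k|\zeta_k|>0$. Then $\varepsilon_k\to0$: either $\ell_k\to0$, or $e\in\Delta_a$ and $\zeta_k\to0$. As long as the lift stays in the tube and $|w'|\le2|\zeta_k|$, we have $|w|\le2t|\zeta_k|\le2\varepsilon_k$, and (5) gives $|x''|\le c\,t|\zeta_k|^2$. Hence
$$|x'(t)-x'(0)|\le c\,t^2|\zeta_k|^2\le c\,\varepsilon_k|\zeta_k| .$$
For large $k$ this gives the strict inequalities $|w'|<2|\zeta_k|$, $|p|<C+1$, $|w|<\rho$, so by continuity the lift exists and they hold on $[0,\ell_k]$. Integrating, the endpoint $(p_k,w_k)$ satisfies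
$$p_k=\ell_k\xi_k+O(\varepsilon_k^2),\qquad w_k=\ell_k\zeta_k+O(\varepsilon_k^2),\qquad|p_k|\le C+1 .$$
Since $\int_0^{\ell_k}c\,(t^2+t)|\zeta_k|^2\,dt=O(\varepsilon_k^2)$, parallel transport along $\sigma_k$ is $\mathrm{Id}+O(\varepsilon_k^2)$ in coordinates.

**Step 3: the hyperplane at $b_k$ is a graph, and the hypothesis bounds its distance from $0$ by its slope.** After passing to a subsequence $(p_k,w_k)\to(p_\infty,0)$, so $b_k\to\Psi_I(p_\infty,0)$, a point of the leaf of $a$. By (S1) and (S2), $\Delta_{b_k}$ in coordinates tends to $\mathbb C^{n-1}\times0$. Thus it is a graph $\{(\xi,B_k\xi)\}$ with $B_k$ real linear and $B_k\to0$. Its parallel transport back to $a_k$ is a complex hyperplane close to $\mathbb C^{n-1}\times 0$, hence a graph $\{(\xi,\tilde B_k\xi)\}$ with $\tilde B_k$ *complex* linear, because the coordinates at $a_k$ are given by the unitary frame $I_k$. As the transport is $\mathrm{Id}+O(\varepsilon_k^2)$, we have $|\tilde B_k-B_k|=O(\varepsilon_k^2)$.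

Put $\mu_k=|\tilde B_k|\to0$ and $m_k=\zeta_k-\tilde B_k\xi_k$. Since $\sigma_k'(\ell_k)\notin\Delta_{b_k}$, $m_k\ne0$. The normalized forms are
$$\omega_0^k(\xi,\zeta)=\frac{\zeta}{\zeta_k},\qquad\omega_{\ell_k}^k(\xi,\zeta)=\frac{\zeta-\tilde B_k\xi}{m_k},\qquad(\omega_{\ell_k}^k-\omega_0^k)(\xi,\zeta)=\frac1{m_k}\Bigl(\zeta\,\frac{\tilde B_k\xi_k}{\zeta_k}-\tilde B_k\xi\Bigr),$$
so $|\omega_{\ell_k}^k-\omega_0^k|\le2\mu_k/(|m_k||\zeta_k|)$. On the other hand $|\omega_0^k|=1/|\zeta_k|$, so the bound $D(\sigma_k)|\omega_0^k|\le C$ reads $|\omega_{\ell_k}^k-\omega_0^k|\ge\ell_k/(C|\zeta_k|)$. Comparing,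
$$\ell_k|m_k|\le2C\mu_k,\qquad\varepsilon_k=\ell_k|\zeta_k|\le\ell_k|m_k|+\ell_k\mu_k\le3C\mu_k. \tag{6}$$
In particular $\mu_k>0$, and all errors $O(\varepsilon_k^2)$ are $O(\mu_k^2)$.

**Step 4: the affine model of the second leaf has a zero at bounded distance.** Let $A_k(p)=w_k+\tilde B_k(p-p_k)$. Then $A_k(0)=\ell_k\zeta_k-\ell_k\tilde B_k\xi_k+O(\mu_k^2)=\ell_km_k+O(\mu_k^2)$, so $|A_k(0)|\le2C\mu_k+O(\mu_k^2)$ by (6). Let $\theta_k\in\mathbb C^{n-1}$ be a unit vector with $\tilde B_k\theta_k=\mu_k$. By complex linearity $A_k(p_k^*)=0$ for
$$p_k^*=-A_k(0)\,\mu_k^{-1}\,\theta_k,\qquad|p_k^*|\le2C+1\ \text{ for large }k .$$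

**Step 5: the true leaf of $b_k$ follows the affine model up to $O(\mu_k^2)$.** For $z\in\mathbb C$, $|z|\le1$, let $v=p_k^*+z\theta_k-p_k$, so $|v|\le3C+3$. Consider the geodesic on $[0,1]$ from $(p_k,w_k)$ with velocity $(v,B_kv)$. The velocity is in $\Delta_{b_k}$, so the geodesic lies in the leaf of $b_k$. Initially $|w|=|w_k|=O(\mu_k)$ and $|w'|=|B_kv|=O(\mu_k)$, say $|w|+|w'|\le L\mu_k$ with $L$ independent of $k,z$. As long as it stays in the tube and $|w|,|w'|\le3L\mu_k$, (5) gives $|x''|=O(\mu_k^2)$. Hence $|w'|\le L\mu_k+O(\mu_k^2)$, $|w|\le2L\mu_k+O(\mu_k^2)$, and the $p$-part stays within $O(\mu_k^2)$ of the segment from $p_k$ to $p_k^*+z\theta_k$, so $|p|<2C+3$. For large $k$ these are strict improvements, so they hold on all of $[0,1]$. The endpoint has $w$-coordinate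
$$W(z)=w_k+B_kv+O(\mu_k^2)=A_k(p_k^*+z\theta_k)+O(\mu_k^2)=\mu_kz+\mathcal E_k(z),\qquad|\mathcal E_k|\le c\mu_k^2,$$
with $\mathcal E_k$ continuous in $z$.

**Step 6: the leaves cross.** For large $k$, $z\mapsto-\mathcal E_k(z)/\mu_k$ maps the closed unit disc into itself. Brouwer's theorem gives $z$ with $W(z)=0$. The corresponding endpoint $x^*$ lies on the leaf $\{w=0\}$ of $a_k$ and on the lifted leaf geodesic from $b_k$. From the first description, $\Delta$ at $\Psi_k(x^*)$ is $\mathbb C^{n-1}\times0$ in the coordinates at $x^*$. From the second and (S2), it is the parallel transport of $\Delta_{b_k}$ along this geodesic; by (5) the transport is $\mathrm{Id}+O(\mu_k^2)$, so $\Delta$ is the graph of $B_k+O(\mu_k^2)=\tilde B_k+O(\mu_k^2)$. This is not zero for large $k$, since $|\tilde B_k|=\mu_k$. But $\Delta$ has only one value at a point of $S$. Contradiction. $\square$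

## 8. Cutting and sliding: there are no mismatches

**Proposition 7.** For every geodesic $\sigma$ with both endpoints in $S$, parallel transport along $\sigma$ maps $\Delta$ to $\Delta$.

*Proof.* Constant geodesics are trivial. Suppose mismatches exist and consider $G$ from (3).

**Step 1: $G$ attains its infimum.** Let $\sigma_k$ be a minimizing sequence. Then $\ell_k$, $D(\sigma_k)|\omega_0^k|$ and $d(x_0,a_k)$, $a_k=\sigma_k(0)$, are bounded, say by $C$; also $D(\sigma_k)\le C$ because $|\omega_0^k|\ge1$. By completeness we may assume $a_k\to a\in S$, $\sigma_k'(0)\to e$, $\ell_k\to\ell$. Lemma 6 gives $\ell>0$ and $e\notin\Delta_a$. Let $\sigma$ be the limit geodesic on $[0,\ell]$; then $\sigma(\ell)\in S$. If $\sigma'(\ell)\in\Delta_{\sigma(\ell)}$, then by (S2) $\sigma$ lies in a leaf and $e\in\Delta_a$, which is false. So the normalized forms at both ends of $\sigma$ are defined, and by (S1) and continuity of parallel transport $\omega_0^k\to\omega_0$, $\omega_{\ell_k}^k\to\omega_\ell$. From $D(\sigma_k)\le C$ we get $|\omega_\ell-\omega_0|\ge\ell/C>0$. Thus $\sigma$ is a mismatch and $G(\sigma)=\lim G(\sigma_k)=\inf G$.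 Fix this $\sigma$ and write $D=D(\sigma)$.

**Step 2 (cutting): $\sigma((0,\ell))\subset M\setminus S$.** Suppose $\sigma(t)\in S$ with $0<t<\ell$. Let $D',G'$ denote the values for the piece under consideration.

If $|\omega_t-\omega_0|\ge t/D$, then $\sigma|_{[0,t]}$ is a mismatch with $D'\le D$, so $G'\le G-2(\ell-t)<G$.

If $|\omega_t-\omega_0|<t/D$, then $|\omega_\ell-\omega_t|>\ell/D-t/D=(\ell-t)/D$, so $\sigma|_{[t,\ell]}$ is a mismatch with $D'<D$ (norms are unchanged by the unitary map $\tau_t$). Its initial form has norm $|\omega_t|\le|\omega_0|+t/D$, so $D'|\omega_t|\le D|\omega_0|+t$. Hence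
$$G'\le2(\ell-t)+D|\omega_0|+t+\tfrac12\bigl(d(x_0,\sigma(0))+t\bigr)=G-\tfrac12t<G .$$
Both cases contradict minimality.

**Step 3: setting up the slide.** By Step 2 and (S3), $R=0$ along all of $\sigma$. Let $a=\sigma(0)$, $b=\sigma(\ell)$, $e=\sigma'(0)$, $\theta=\omega_\ell-\omega_0$, $\delta=|\theta|$, so $D=\ell/\delta$ and $\theta(e)=0$. As in the model let $\eta\in(\ker\theta)^\perp$ be the unit vector with $\theta(\eta)=\delta$; since $e\in\ker\theta$, it is Hermitian-orthogonal to $e$. Put
$$Q_0=\eta-\omega_0(\eta)e\in\ker\omega_0=\Delta_a,\quad Q_\ell=\eta-\omega_\ell(\eta)e\in\ker\omega_\ell=\tau_\ell^{-1}\Delta_b,\quad Q_\ell-Q_0=-\delta e .$$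
With $\kappa=\omega_0(\eta)$ we have $|Q_0|^2=1+|\kappa|^2$. The vector $e+\bar\kappa\eta$ has norm $\sqrt{1+|\kappa|^2}$, and $\omega_0$ takes on it the value $1+|\kappa|^2$. Hence
$$|\omega_0|\ge\sqrt{1+|\kappa|^2}=|Q_0|. \tag{7}$$
Let $\gamma_0(s)=\exp_a(sQ_0)$ and $\gamma_1(s)=\exp_b(s\,\tau_\ell Q_\ell)$. Both lie in leaves, hence in $S$, and $\Delta$ is parallel along them. As $R=0$ along $\sigma$, Jacobi fields along $\sigma$ are affine in $t$ in parallel frames, so $d(\exp_a)_{\ell e}=\tau_\ell$ is invertible and $(x,v)\mapsto(x,\exp_xv)$ is a local diffeomorphism near $(a,\ell e)$. So for small $|s|$ there is a unique $v_s\in T_{\gamma_0(s)}M$ near $\ell e$ with $\exp v_s=\gamma_1(s)$, smooth in $s$. Put $c_s(t)=\alpha(s,t)=\exp_{\gamma_0(s)}(\frac t\ell v_s)$, $t\in[0,\ell]$; these are geodesics from $\gamma_0(s)$ to $\gamma_1(s)$ and $c_0=\sigma$. (In this proof $\alpha$ is this variation.)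

**Step 4: length and direction to first order.** The variation field at $s=0$ is the affine field from $Q_0$ to $\tau_\ell Q_\ell=\tau_\ell(Q_0-\delta e)$, namely $Y(t)=\tau_t(Q_0-\frac tDe)$, so $Y'=-\frac1D\sigma'$. For the length $\ell(s)$ of $c_s$, first variation gives $\ell'(0)=\langle Q_\ell-Q_0,e\rangle=-\delta$. The unit tangents are $u=\frac{\ell}{\ell(s)}\partial_t\alpha$, and at $s=0$
$$\nabla_su=-\frac{\ell'(0)}{\ell}\sigma'+\nabla_t\partial_s\alpha=\frac{\delta}{\ell}\sigma'+Y'=\frac1D\sigma'-\frac1D\sigma'=0 .$$
So, as in the model, the direction does not change.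

**Step 5: the forms to first order.** Let $P_s^0,P_s^1$ be parallel transport along $\gamma_0,\gamma_1$ from parameter $0$ to $s$. For $X\in T_aM$ let $X(s,t)$ be parallel along $c_s$ with $X(s,0)=P_s^0X$. At $s=0$, $\nabla_t\nabla_sX=R(\partial_t,\partial_s)X=0$ and $\nabla_sX(0,0)=0$, so $\nabla_sX(0,\ell)=0$. That is, $(P_s^1)^{-1}X(s,\ell)=\tau_\ell X+O(s^2)$.

The form at $\gamma_0(s)$ with kernel $\Delta_{\gamma_0(s)}=P_s^0\Delta_a$ and value $1$ on $u$, pulled back by $P_s^0$, is $\omega_0/\omega_0((P_s^0)^{-1}u)$. By Step 4, $(P_s^0)^{-1}u=e+O(s^2)$, so this is $\omega_0+O(s^2)$; in particular $u\notin\Delta$ there for small $s$. Likewise the normalized form at $\gamma_1(s)$, pulled back by $P_s^1$, is the one at $b$ up to $O(s^2)$. Pulling it back along $c_s$ to $\gamma_0(s)$ and then by $P_s^0$ to $a$ gives $\omega_\ell+O(s^2)$. Hence for $c_s$ we have $|\omega_0(s)|=|\omega_0|+O(s^2)$ and $\delta(s)=\delta+O(s^2)>0$.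

**Step 6: $G$ decreases.** So $c_s$, parametrized by arc length, is a mismatch for small $s>0$, with $D(c_s)=\ell(s)/\delta(s)=D-s+O(s^2)$. Its initial point has moved a distance at most $s|Q_0|$. Using (7),
$$G(c_s)\le G(\sigma)-2\delta s-s|\omega_0|+\tfrac12s|Q_0|+O(s^2)\le G(\sigma)-\tfrac12s|\omega_0|+O(s^2)<G(\sigma)$$
for small $s>0$, a contradiction. $\square$

## 9. From geodesics to arbitrary paths, and Theorem B

**Proposition 8.** For every piecewise smooth path $p:[0,1]\to M$ with $p(0),p(1)\in S$, parallel transport along $p$ maps $\Delta_{p(0)}$ to $\Delta_{p(1)}$.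

*Proof.* A path may wander through curved and flat regions in a complicated way. We follow it while holding a geodesic leash from $p(r)$ to a point of $S$, along which the transported hyperplane can be read off. Let $k(r)\subset T_{p(r)}M$ be the parallel transport of $\Delta_{p(0)}$ along $p|_{[0,r]}$, and $\Lambda(r)$ the length of $p|_{[0,r]}$. Let $A$ be the set of $r$ for which there is $u\in T_{p(r)}M$ with $|u|\le\Lambda(r)$ and $z:=\exp u\in S$, such that the transport of $\Delta_z$ to $p(r)$ along $s\mapsto\exp(su)$ equals $k(r)$.

**Step 1: $0\in A$ and $A$ is closed.** For $r=0$ take $u=0$. Closedness follows from the bound on $|u|$ (a subsequence of the $u$'s converges), closedness of $S$, and (S1).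

**Step 2: shortening the leash.** Let $r\in A$, $r<1$, with $u,z$ as above. If $\exp(su)\in S$ for some $s\in[0,1)$, let $s_0$ be the smallest such $s$. By Proposition 7 on $[s_0,1]$, the transport of $\Delta_z$ to $\exp(s_0u)$ is $\Delta$ there, so we may replace $u$ by $s_0u$ and $z$ by $\exp(s_0u)$. So we may assume that either $u=0$, or $\exp(su)\notin S$ for $0\le s<1$. In the second case $R=0$ along $s\mapsto\exp(su)$, $s\in[0,1]$, by (S3), so Jacobi fields are affine. In both cases $d(\exp_{p(r)})_u$ is invertible.

**Step 3: moving the leash.** Let $\epsilon$ be so small that $p$ is smooth on $[r,r+\epsilon)$ (extend it smoothly a little to the left of $r$ for the next sentence). By the implicit function theorem, for small $\epsilon>0$ there is a smooth family $u_{r'}\in T_{p(r')}M$, $r'\in[r,r+\epsilon)$, with $u_r=u$ and $\exp(u_{r'})=z$. If $u\ne0$, the first variation formula gives $\frac{d}{dr'}|u_{r'}|\le|p'(r')|$. If $u=0$, then $z=p(r)$ and $|u_{r'}|=d(p(r'),z)$. In both cases $|u_{r'}|\le\Lambda(r')$.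

**Step 4: moving the leash does not change what is read off.** Let $c_{r'}(s)=\exp(su_{r'})$. For $V\in\Delta_z$ let $X(r',s)$ be parallel along $c_{r'}$ with $X(r',1)=V$. Then $\nabla_s\nabla_{r'}X=R(\partial_s,\partial_{r'})X$. If $c_{r'}(s)\notin E$ this is $0$ because $R=0$. If $c_{r'}(s)\in E$, Proposition 7 applied to $c_{r'}|_{[s,1]}$ gives $X(r',s)\in\Delta$, so it is $0$ again. At $s=1$ the point $z$ and the vector $V$ are fixed, so $\nabla_{r'}X=0$ there. Therefore $\nabla_{r'}X\equiv0$. In particular $r'\mapsto X(r',0)$ is parallel along $p$. So the transport of $\Delta_z$ to $p(r')$ along $c_{r'}$ is a parallel family along $p$ that equals $k(r)$ at $r'=r$; hence it equals $k(r')$. Thus $[r,r+\epsilon)\subset A$.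

**Step 5: conclusion.** $A$ is closed, contains $0$, and with each $r<1$ contains an interval to the right of $r$; so $A=[0,1]$. At $r=1$, $k(1)$ is the transport of $\Delta_z$, $z\in S$, along a geodesic from $z$ to $p(1)\in S$. By Proposition 7, $k(1)=\Delta_{p(1)}$. $\square$

*Proof of Theorem B.* Fix $y\in S$. By Proposition 8, parallel transport around loops at $y$ preserves $\Delta_y$. So transporting $\Delta_y$ along arbitrary paths gives a well-defined parallel distribution $H$ of real rank $2n-2$ on $M$, and $H=\Delta$ on $S$, in particular on $E$. Proposition 5(i) says that $H$ is complex, that $R(H,\cdot)=0$, and that the universal cover is holomorphically isometric to $\tilde\Sigma^2\times\mathbb C^{n-1}$. $\blacksquare$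

## 10. Theorem A, with the flat manifolds treated separately

Let $f:M^{2n}\to\mathbb R^{2n+p}$ be as in Theorem A, $n\ge2$. By the Gauss equation the nullity of $R$ has dimension $\ge2n-2$ everywhere.

**Case 1: $M$ is not flat.** The distribution $H$ just constructed is parallel and equals $\Delta$ on $E$. Proposition 5(ii) says that $f$ splits.

**Case 2: $M$ is flat.** Now $E$ is empty and the curvature says nothing; we must use $\alpha$. If $p=0$, $f$ is a local isometry from a complete manifold to $\mathbb R^{2n}$, hence a covering, hence an isometry, and the claim is trivial. Let $p\ge1$.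

**Step 1: relative nullity of codimension at most one.** Hartman's cylinder theorem states: if $f:N^n\to\mathbb R^{n+p}$ is an isometric immersion of a complete Riemannian manifold with $\nu\ge n-1$, then $N^n=\Gamma\times\mathbb R^{n-1}$ and $f=f_1\times\iota$, where $\Gamma=\mathbb R$ or $S^1$, $f_1:\Gamma\to\mathbb R^{1+p}$ is a smooth curve and $\iota$ is the identity map of $\mathbb R^{n-1}$. If $\nu\ge2n-1$ everywhere on our $M$, it gives $M=\Gamma\times\mathbb R^{2n-1}$, and we take $\Sigma=\Gamma\times\mathbb R$ with the immersion $f_1\times\mathrm{id}_{\mathbb R}$.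

**Step 2: otherwise, the relative nullity on an open set behaves as $\Delta$ did.** Now $U=\{\nu=2n-2\}$ is nonempty, and open since $\nu$ is upper semicontinuous. On $U$ the distribution $\Delta^f$ is smooth. For sections $S',T$ of $\Delta^f$, Codazzi gives
$$-\alpha(X,\nabla_{S'}T)=(\nabla_{S'}\alpha)(X,T)=(\nabla_X\alpha)(S',T)=0,$$
so $\Delta^f$ is autoparallel. With $N=(\Delta^f)^\perp$ and $C_TX=-(\nabla_XT)^N$, equation (1) holds again: its derivation used only autoparallelity and $R(T,X)T=0$. (Here $\Delta^f$ need not be complex, and $C$ need not vanish a priori.)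

**Step 3: the leaves are complete.** There is no function $K$ to follow as in (2), so we follow $\alpha$ itself. Let $\gamma:[0,b)\to U$, $b<\infty$, be a unit speed geodesic tangent to $\Delta^f$, $T=\gamma'$, and $A(t)=I-tC(0)$, so $A'=-CA$ in parallel frames of $N$. For $X,Y\in N$ Codazzi gives
$$(\nabla_T\alpha)(X,Y)=(\nabla_X\alpha)(T,Y)=-\alpha(\nabla_XT,Y)=\alpha(C_TX,Y).$$
So for $X(t)=A(t)X_0$ and $Y$ parallel in $N$ along $\gamma$,
$$\nabla^\perp_T\bigl(\alpha(X,Y)\bigr)=\alpha(CX,Y)+\alpha(-CX,Y)=0 .$$
Thus $\alpha(X,Y)$ is parallel in the normal bundle along $\gamma$, and this extends to $t=b$ by continuity. The distribution $\Delta^f$ is parallel along $\gamma$, so it has a limit at $\gamma(b)$, which lies in the relative nullity at $\gamma(b)$. If $\nu(\gamma(b))>2n-2$, there is $Y_b\ne0$ in the relative nullity at $\gamma(b)$ orthogonal to this limit. Let $Y$ be the parallel field with $Y(b)=Y_b$; it lies in $N$. Since $\alpha(X(b),Y_b)=0$, parallelity gives $\alpha(X_0,Y(0))=0$ for all $X_0\in N_{\gamma(0)}$, so $Y(0)\in\Delta^f\cap N=0$, a contradiction. Hence $\gamma(b)\in U$,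 and $\gamma'(b)\in\Delta^f$ by continuity. So geodesics tangent to $\Delta^f$ stay in $U$, tangent to $\Delta^f$, for all time.

**Step 4: one straight slice is enough.** In $\tilde M=\mathbb R^{2n}$ take a point over $U$ and the affine subspace $P$ of dimension $2n-2$ through it in the direction of the relative nullity of $\tilde f=f\circ\pi$. By Step 3, every line of $P$ through the point stays over $U$, and the relative nullity is parallel along it. So $P$ is tangent to the relative nullity at each of its points, and $\tilde f$ maps $P$ affinely and isometrically. Write $\mathbb R^{2n}=\mathbb R^2\times\mathbb R^{2n-2}$ with $P=\{\sigma_0\}\times\mathbb R^{2n-2}$, apply a rigid motion of the ambient space, and use Lemma 3 and Lemma 4. $\blacksquare$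

## 11. Uniqueness, lower nullity, and the Kähler hypothesis: Theorem C

In all parts we use one remark: if $f(s,y)=(f_1(s),y)$, then the subspace $0\times\mathbb R^m$ of the ambient space is tangent to $f$ at every point and contained in the relative nullity at every point.

**Proof of (i).** Given $f$, Theorem A gives $f=f_1\times\iota$. The surface $\Sigma$ is complete because $M$ is, and orientable because $M$ is. Conversely, if $\Sigma$ is a complete oriented surface, $\Sigma\times\mathbb C^{n-1}$ is complete Kähler and $f_1\times\iota$ has $\nu\ge2n-2$.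

Let $M$ be not flat. The distribution tangent to the $\mathbb R^{2n-2}$-factor of any such splitting is parallel and contained in the nullity of $R$. By dimension it equals $\Delta$ on $E$, so it equals $H$ everywhere; thus it is unique. It is $J$-invariant, and as in the proof of Proposition 5, $J$ has constant coefficients in the parallel fields $\partial_{y_1},\dots,\partial_{y_{2n-2}}$ and is a complex structure of $\Sigma$, independent of $y$, on $H^\perp$. These fields live on $M$ itself because the deck group acts as $\Gamma\times\{\mathrm{id}\}$, by holomorphic maps. So $M=\Sigma\times\mathbb C^{n-1}$ as Kähler manifolds.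

In the flat case the splitting need not be holomorphic. Take plane curves $c_1,c_2$ of nowhere zero curvature, parametrized by arc length over $\mathbb R$, and $f(x_1+iy_1,x_2+iy_2)=(c_1(x_1),c_2(x_2),y_1,y_2)$ on $\mathbb C^2$. The only nonzero values of $\alpha$ on the coordinate fields are $\alpha(\partial_{x_j},\partial_{x_j})=c_j''$ for $j=1,2$. So the relative nullity is exactly $\operatorname{span}(\partial_{y_1},\partial_{y_2})$, which is totally real, and the Euclidean factor of any splitting must be tangent to it.

**Proof of (ii).** Let $M^6=\{(z_1,z_2,t,w)\in\mathbb C^4:w=z_1t+z_2t^2\}$, a closed, hence complete, holomorphic graph over $\mathbb C^3$. The second derivative of the graph map is the complex Hessian of $w$ placed in the last coordinate, and the last coordinate axis is transverse to the tangent spaces. So the relative nullity is the kernel of the Hessian, lifted to the graph. The Hessian in $(z_1,z_2,t)$ is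
$$\begin{pmatrix}0&0&1\\0&0&2t\\1&2t&2z_2\end{pmatrix}.$$
It has rank $2$ everywhere and kernel spanned by $(2t,-1,0)$. Along this vector $dw=t\cdot2t-t^2=t^2$. Hence $\nu\equiv2=2n-4$ with $n=3$, and the relative nullity is the complex line spanned in $\mathbb C^4$ by $(2t,-1,0,t^2)$, which varies with $t$. If $f$ split off an $\mathbb R^2$-factor, a fixed $2$-plane of $\mathbb R^8$ would be the relative nullity at every point, a contradiction. For $n>3$ multiply by $\mathbb C^{n-3}$: the relative nullity has dimension $2n-4$ and still varies, so the product does not split off $\mathbb R^{2n-4}$.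

**Proof of (iii).** Let $m\ge3$ and let $M^m\subset\mathbb R^{m+1}$ be the graph of $u=\varphi(x_1,x_2)+\psi(x_1,x_3)$ with
$$\varphi=\beta\bigl((x_1+2)^2+x_2^2\bigr),\qquad\psi=\beta\bigl((x_1-2)^2+x_3^2\bigr),\qquad\beta(\tau)=e^{-1/(1-\tau)}\ (\tau<1),\quad\beta(\tau)=0\ (\tau\ge1).$$
The support of $\varphi$ lies in $x_1<0$, that of $\psi$ in $x_1>0$. The graph is closed, so $M$ is complete. For a graph, the relative nullity is the kernel of $\operatorname{Hess}u$, lifted to the graph. Everywhere $\operatorname{rank}\operatorname{Hess}u\le2$, so $\nu\ge m-2$. At $x_1=-2$, $x_2=0$ the Hessian of $\varphi$ in $(x_1,x_2)$ is $2\beta'(0)I=-\frac2eI$ and $du=0$, so the relative nullity is $\operatorname{span}(e_3,e_4,\dots,e_m)$. At $x_1=2$, $x_3=0$ it is $\operatorname{span}(e_2,e_4,\dots,e_m)$. A splitting off of $\mathbb R^{m-2}$ would force these to coincide. With $m=2n$, the conclusion of Theorem A fails without the Kähler hypothesis. $\blacksquare$
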